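\title{Long monochromatic Berge cycles in $r$-colored complete $r$-uniform hypergraphs}

\begin{abstract}
We prove that for every $r\ge 2$ and $\eta>0$, every coloring of the edges of the complete $r$-uniform hypergraph on $n$ vertices with $r$ colors contains a monochromatic Berge cycle of length at least $\bigl(\frac{2r-2}{2r-1}-\eta\bigr)n$ when $n$ is large. This confirms a conjecture, and the constant is best possible. For $r\ge3$ the result holds for almost complete hypergraphs, and a single color contains Berge cycles of all lengths from $3$ up to this bound; with at most $r-1$ colors the bound becomes $(1-\eta)n$. The regularity lemma reduces the problem to a statement about $r$ graphs that together cover all $r$-cliques of an almost complete graph.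
\end{abstract}

\section{The problem and the results}\label{sec:intro}

An \emph{$r$-uniform hypergraph} $\mathcal H$ is a finite vertex set together with a family of $r$-element subsets of it, the \emph{edges}. In the complete hypergraph $K_n^{(r)}$ the vertex set has $n$ elements and every $r$-element subset is an edge. A \emph{Berge cycle of length $\ell\ge2$} in $\mathcal H$ consists of distinct vertices $v_1,\dots,v_\ell$, its \emph{core}, and distinct edges $e_1,\dots,e_\ell$ such that $v_i,v_{i+1}\in e_i$ for $1\le i\le\ell$, where $v_{\ell+1}=v_1$. Only two vertices of $e_i$ are prescribed; the other $r-2$ may lie anywhere, on the core or off it. The length counts core vertices, so it is at most the number of vertices of $\mathcal H$. For $r=2$ Berge cycles are the ordinary cycles of a graph. When the edges of $\mathcal H$ are colored, a Berge cycle is \emph{monochromatic} if $e_1,\dots,e_\ell$ have the same color.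

Color the edges of $K_n^{(r)}$ with $r$ colors. What fraction of the vertices can be guaranteed to lie on the core of one monochromatic Berge cycle?

An adversary has two ways to keep the cycles of a color short. The color may avoid a set of vertices altogether. Or every edge of the color may have at most one vertex outside some set $A$; then two consecutive core vertices are never both outside $A$, and the length is at most $2|A|$. The two devices support each other.

\begin{proposition}\label{prop:sharp}
For all $r\ge2$ and $n\ge 2r-1$ there is an $r$-coloring of the edges of $K_n^{(r)}$ with no monochromatic Berge cycle longer than $\bigl\lceil\frac{2r-2}{2r-1}n\bigr\rceil$.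
\end{proposition}

\begin{proof}
Let $a=\lfloor n/(2r-1)\rfloor$, and let $A_1,\dots,A_{r-1}$ be disjoint sets of $a$ vertices each, with union $A$. An edge $e$ that is disjoint from some $A_i$ gets a color $i\le r-1$ with $e\cap A_i=\emptyset$. All other edges get color $r$.

The core of a Berge cycle of color $i<r$ is disjoint from $A_i$, so the length is at most $n-a=\bigl\lceil\frac{2r-2}{2r-1}n\bigr\rceil$. An edge of color $r$ meets each of $A_1,\dots,A_{r-1}$, so at most one of its $r$ vertices lies outside $A$. Hence in a Berge cycle of color $r$, at least one of any two cyclically consecutive core vertices is in $A$, and the length is at most $2|A|=2(r-1)a\le\frac{2r-2}{2r-1}n$.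
\end{proof}

The value of $a$ balances the two bounds: $n-a=2(r-1)a$ means $a=n/(2r-1)$. The resulting fractions are $\frac23,\frac45,\frac67,\dots$ for $r=2,3,4,\dots$. For $r=2$ the fraction $\frac23$ is the truth, by a theorem of Faudree and Schelp \cite{FS} and Rosta \cite{Rosta}: for $m\ge3$, the least $n$ such that every $2$-coloring of the edges of $K_n$ contains a monochromatic cycle of length $2m$ is
\begin{equation}\label{eq:ramsey}
R(C_{2m},C_{2m})=3m-1 .
\end{equation}
One is led to guess that the coloring of Proposition~\ref{prop:sharp} is asymptotically optimal for every $r$. This is the conjecture posed in \cite{Source}; its case $r=3$, with the constant $\frac45$, is known. We prove it for all $r$.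

\begin{theorem}\label{thm:conj}
For all $\eta>0$ and every integer $r\ge2$ there is $n_0=n_0(\eta,r)$ such that for every $n>n_0$, every coloring of the edges of $K_n^{(r)}$ with $r$ colors contains a monochromatic Berge cycle of length at least $\bigl(\frac{2r-2}{2r-1}-\eta\bigr)n$.
\end{theorem}

The construction spends $r-1$ colors to force $r-1$ vertices of every remaining edge into $A$. With $k<r$ colors it forces only $k-1\le r-2$ of them, an edge of the last color may have two vertices outside $A$, and the bound $2|A|$ is lost. The next theorem shows that for $r\ge3$ no other coloring with fewer than $r$ colors can avoid an almost spanning cycle. It also strengthens Theorem~\ref{thm:conj} in two ways.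

\begin{theorem}\label{thm:main}
Let $r\ge 3$ and $1\le k\le r$, and put $\beta=\frac1{2r-1}$ if $k=r$ and $\beta=0$ if $k<r$. For every $\eta>0$ there are $\gamma>0$ and $n_0$ such that the following holds for $n>n_0$. Let $\mathcal H$ be an $r$-uniform hypergraph on $n$ vertices with at least $(1-\gamma)\binom nr$ edges, colored with $k$ colors. Then there is one color $i$ such that $\mathcal H$ contains a Berge cycle of length exactly $\ell$ in color $i$ for every integer $\ell$ with $3\le \ell\le(1-\beta-\eta)n$.
\end{theorem}

The constant $1-\beta$ is best possible: for $k=r$ by Proposition~\ref{prop:sharp}, since $1-\beta=\frac{2r-2}{2r-1}$, and for $k<r$ because no Berge cycle is longer than $n$.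

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:main}]
We may assume $\eta\le\frac1{10}$. For $r\ge3$ apply Theorem~\ref{thm:main} with $k=r$, $\mathcal H=K_n^{(r)}$ and $\eta/2$ in place of $\eta$, and take $\ell=\lfloor(1-\beta-\eta/2)n\rfloor$, which is at least $(1-\beta-\eta)n$ when $n\ge2/\eta$. For $r=2$ let $m=\lfloor(n+1)/3\rfloor$. Then $3m-1\le n$, and $m\ge3$ for $n\ge8$, so \eqref{eq:ramsey} gives a monochromatic cycle of length $2m\ge\frac23(n-1)$. This is at least $(\frac23-\eta)n$ for large $n$.
\end{proof}

\begin{remark}\label{rem:hyp}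
The statement of Theorem~\ref{thm:main} is false for $r=k=2$. Split the vertices of $K_n$ into two halves, color the edges between the halves red and all other edges blue. Red has no odd cycle and blue has no cycle longer than $\lceil n/2\rceil$. Also, $\gamma$ must depend on $\eta$: deleting all edges that meet a fixed set of $\lfloor\gamma n/r\rfloor$ vertices removes at most $\frac{\gamma n}r\binom{n-1}{r-1}=\gamma\binom nr$ edges, and these vertices then lie on no core.
\end{remark}

The proof of Theorem~\ref{thm:main} has three parts. Section~\ref{sec:shadow} replaces the colored hypergraph by $k$ graphs, one for each color, and states the combinatorial heart of the matter, the clique lemma (Lemma~\ref{lem:clique}). Sections~\ref{sec:obstructions} and~\ref{sec:clique} prove the clique lemma: if it failed, each color would exhibit one of the two obstructions described above, and we show that the obstructions of $k\le r$ colors can all be witnessed inside a single $r$-set. Sections~\ref{sec:reduced} and~\ref{sec:cycles} apply the clique lemma to the reduced graphs given by the regularity lemma and build cycles of all lengths.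

\section{Shadow graphs and the clique lemma}\label{sec:shadow}

From now on $r\ge3$, $1\le k\le r$ and $\beta$ are as in Theorem~\ref{thm:main}, and the colors are $1,\dots,k$. We fix $\eta$ with $0<\eta\le\frac1{20}$ and find cycles of all lengths from $3$ to $(1-\beta-2\eta)n$. This suffices: for a given $\eta_0>0$ use $\eta=\min\{\eta_0/2,\frac1{20}\}$. Put
\[
\mu=1-\beta-\eta,\qquad \theta=\frac\eta2,\qquad \delta=\frac\theta{2r},\qquad \varepsilon_1=\frac\delta{2r}.
\]
Since $r\ge3$,
\begin{equation}\label{eq:const}
\beta+\eta\le\tfrac15+\tfrac1{20}=\tfrac14,\qquad \theta=2r\delta\ge6\delta .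
\end{equation}

We use two textbook facts on a finite bipartite graph with parts $P$ and $P'$. \emph{Hall's theorem}: there is a matching that covers $P$ if and only if every $F\subseteq P$ has at least $|F|$ neighbors in $P'$. \emph{K\"onig's theorem}: the maximum size of a matching equals the minimum size of a vertex cover, that is, of a set of vertices that meets every edge.

\subsection{From Berge cycles to graph cycles}

Let $\mathcal H$ be an $r$-uniform hypergraph colored with $k$ colors. The core of a Berge cycle of color $i$ is a cycle in the graph of all pairs covered by edges of color $i$. The converse fails because the edges must be distinct: a single edge covers a triangle of pairs but carries no Berge cycle. So we keep only the pairs that are covered often enough. The \emph{shadow graph} $G_i$ has vertex set $V(\mathcal H)$, and its edges are the pairs contained in at least $r$ edges of $\mathcal H$ of color $i$.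

\begin{lemma}\label{lem:hall}
Every cycle of length $\ell\ge3$ in $G_i$ is the core of a Berge cycle of length $\ell$ in color $i$.
\end{lemma}

\begin{proof}
Form a bipartite graph that joins each edge $f$ of the cycle to all hyperedges of color $i$ containing $f$. Each $f$ has degree at least $r$. Each hyperedge has degree at most $r$, because the cycle edges inside it form a graph on $r$ vertices of maximum degree at most $2$. If a set $F$ of cycle edges has $g$ neighbors, counting incidences gives $r|F|\le rg$. By Hall's theorem the $\ell$ cycle edges can be assigned distinct hyperedges of color $i$ containing them.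
\end{proof}

Call an $r$-set of vertices \emph{good of color $i$} if it is an edge of $\mathcal H$ of color $i$ all of whose pairs belong to $G_i$, and \emph{bad} if it is not good of any color. A good set of color $i$ is a clique in $G_i$. If $\mathcal H$ has $n$ vertices and at least $(1-\gamma)\binom nr$ edges, then
\begin{equation}\label{eq:bad}
\text{the number of bad sets is at most }\ \gamma\binom nr+k(r-1)\binom n2\le\gamma n^r+r^2n^2 .
\end{equation}
Indeed, a bad set is either not an edge of $\mathcal H$, or an edge of some color $i$ containing a pair outside $G_i$, and such a pair lies in at most $r-1$ edges of color $i$.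

We now have graphs $G_1,\dots,G_k$ on one vertex set, in general not edge-disjoint, such that almost every $r$-set is a clique in one of them, and we want long cycles in one $G_i$.

\subsection{The double cover}

The regularity lemma will split the vertices into equal clusters and produce reduced graphs $\Gamma_1,\dots,\Gamma_k$ on the clusters. An edge of $\Gamma_i$ is a pair of clusters in which $G_i$ is dense and random-like, and such a pair contains a path through almost all of its vertices. A matching inside one connected component of $\Gamma_i$ therefore yields a long cycle: traverse the matched pairs one after another and link them by short paths. One can do better by cutting each cluster into two halves and matching halves. This is recorded by the following graph.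

The \emph{bipartite double cover} $G\times K_2$ of a graph $G$ has two vertices $u',u''$ for each $u\in V(G)$, and the two edges $u'v''$ and $v'u''$ for each $uv\in E(G)$. Let $\nu_2(G)$ be the maximum size of a matching in $G\times K_2$. Then $\nu_2(G)\le|V(G)|$, and a matching of size $s$ in $G$ gives $\nu_2(G)\ge 2s$. The gain can be strict: a matching in the triangle $123$ covers two vertices, while $1'2'',2'3'',3'1''$ shows $\nu_2(K_3)=3$. In a reduced graph, $\nu_2$ matched pairs of half-clusters contain as many vertices as $\nu_2$ clusters. A second advantage is that $G\times K_2$ is bipartite, so K\"onig's theorem certifies that $\nu_2$ is small.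

\begin{lemma}[Clique lemma]\label{lem:clique}
Let $\Gamma$ be a graph on a set $V$ with $|V|=N$ in which every vertex has at most $\varepsilon_1N$ non-neighbors, counting itself. Let $\Gamma_1,\dots,\Gamma_k$ be spanning subgraphs of $\Gamma$ such that every $r$-clique of $\Gamma$ is a clique in some $\Gamma_i$. Then for some $i$ there is a component $C$ of $\Gamma_i$ with $\nu_2(\Gamma_i[C])\ge\mu N$.
\end{lemma}

\section{Two obstructions}\label{sec:obstructions}

We first describe a single graph that fails the conclusion of the clique lemma.

\begin{lemma}\label{lem:structure}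
Let $\Lambda$ be a graph on a set $V$ with $|V|=N$ such that $\nu_2(\Lambda[C])<\mu N$ for every component $C$ of $\Lambda$. Then one of the following holds.
\begin{itemize}
\item[(A)] There is $D\subseteq V$ with no edge between $D$ and $V\setminus D$ and $(\beta+\theta)N\le|D|\le N/2$.
\item[(B)] There are pairwise disjoint sets $D,I,S\subseteq V$ such that there is no edge between $D$ and $V\setminus D$, every edge with an endpoint in $I$ has its other endpoint in $S$,
\[
|D|<(\beta+\theta)N\qquad\text{and}\qquad |D|+|I|>|S|+(\beta+\eta)N .
\]
In particular $|I|>|S|+\theta N$.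
\end{itemize}
\end{lemma}

\begin{proof}
Recall that $1-\mu=\beta+\eta\le\frac14$.

Suppose first that all components have fewer than $\mu N$ vertices. If some component $C$ has $|C|\ge(\beta+\eta)N$, then also $|V\setminus C|>(\beta+\eta)N$, and the smaller of $C$ and $V\setminus C$ satisfies (A). Otherwise let $D$ be a minimal union of components with $|D|\ge(\beta+\eta)N$. Removing one component from $D$ leaves fewer than $(\beta+\eta)N$ vertices, so $|D|<2(\beta+\eta)N\le N/2$, and (A) holds.

Now suppose that a component $C$ has $|C|\ge\mu N$, and put $D=V\setminus C$, so that $|D|\le N/4$. If $|D|\ge(\beta+\theta)N$, then (A) holds. Assume $|D|<(\beta+\theta)N$. By K\"onig's theorem $\Lambda[C]\times K_2$ has a vertex cover $Q$ with $|Q|<\mu N$. Let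
\[
S=\{u\in C: u',u''\in Q\},\qquad I=\{u\in C: u',u''\notin Q\}.
\]
If $u\in I$ and $uv$ is an edge, then $v\in C$, and $Q$ can cover $u'v''$ and $v'u''$ only through $v''$ and $v'$; so $v\in S$. A vertex of $S$ contributes two elements to $Q$, a vertex of $I$ none, and any other vertex of $C$ one. Hence $|C|+|S|-|I|=|Q|<\mu N$. Adding $|D|$ to both sides gives $|D|+|I|>|S|+N-\mu N=|S|+(\beta+\eta)N$. Subtracting $|D|<(\beta+\theta)N$ gives $|I|>|S|+(\eta-\theta)N=|S|+\theta N$.
\end{proof}

The two thresholds $\eta$ and $\theta$ serve one purpose: whenever $D$ alone is nearly large enough we use (A), so that in (B) the set $I$ exceeds $S$ by a definite margin $\theta N$.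

In the coloring of Proposition~\ref{prop:sharp} both obstructions appear with zero margin. For $i<r$ the vertices of $A_i$ are isolated in the shadow of color $i$, which is a cut $D=A_i$ of size about $\beta n$. For color $r$ take $S=A$ and $I=V\setminus A$, of sizes about $(r-1)\beta n$ and $r\beta n$, so that $|I|-|S|$ is about $\beta n$. The proof of the clique lemma forces this picture to reappear with a positive margin, for which there is no room. The following exact case shows how.

\begin{example}\label{ex:model}
Let $r=k=3$, so $\beta=\frac15$. Suppose that every triple of a set $V$ of $N\ge3$ vertices is a triangle in one of $\Gamma_1,\Gamma_2,\Gamma_3$; that $\Gamma_i$ has no edge between $D_i$ and $V\setminus D_i$, where $N/5<|D_i|\le N/2$, for $i=1,2$; and that all edges of $\Gamma_3$ with an endpoint in $I$ have their other endpoint in $S$, where $I\cap S=\emptyset$ and $|I|>|S|+N/5$. We show that this is impossible.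

A set of at most three vertices that contains a non-edge of each $\Gamma_i$ gives a contradiction. Four vertices are easy to find: two vertices $y,z\in I$ form a non-edge of $\Gamma_3$, and one vertex separated from $y$ by $D_1$ and one separated from $y$ by $D_2$ do the rest. The task is to save one vertex.

\emph{Step 1: $D_1,D_2\subseteq S$.} Let $W=V\setminus S$. From $|W|\ge|I|>N-|W|+N/5$ we get $|W|>3N/5$, so $W\not\subseteq D_1$. Suppose that $W$ also meets $D_1$. Take $y\in I$ and $z\in W$ on the side of the cut $(D_1,V\setminus D_1)$ not containing $y$. Then $yz$ is a non-edge of both $\Gamma_1$ and $\Gamma_3$, and a vertex is saved; a vertex $x$ separated from $y$ by $D_2$ completes the contradiction. So $D_1\subseteq S$, and by symmetry $D_2\subseteq S$.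

\emph{Step 2: $D_1\cap D_2=\emptyset$.} Otherwise take $x\in D_1\cap D_2$ and distinct $y,z\in I$, which exist since $|I|>|S|\ge1$. By Step 1, $y\notin D_1\cup D_2$. So $xy$ is a non-edge of $\Gamma_1$ and $\Gamma_2$, and $yz$ is a non-edge of $\Gamma_3$.

\emph{Step 3.} Now $|S|\ge|D_1|+|D_2|>2N/5$ and $|I|>|S|+N/5>3N/5$, so $|I|+|S|>N$, which is absurd.
\end{example}

Three things change in general. The graph $\Gamma$ is only almost complete, so ``nonempty'' becomes ``of size at least $\delta N$''. A color of type (B) carries a cut $D$ as well as $I$ and $S$. Most importantly, several colors may be of type (B), and they compete: the set $I$ of one color can hide inside the set $S$ of another.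

\section{Proof of the clique lemma}\label{sec:clique}

Suppose that Lemma~\ref{lem:clique} fails for $\Gamma,\Gamma_1,\dots,\Gamma_k$. Apply Lemma~\ref{lem:structure} to each $\Gamma_i$ and fix one of the two outcomes. Color $i$ is a \emph{cut color} if the outcome is (A), with a set $D_i$; we then put $I_i=S_i=\emptyset$. It is a \emph{barrier color} if the outcome is (B), with sets $D_i,I_i,S_i$. Let $J_i=D_i\cup I_i$. For every color $i$,
\begin{equation}\label{eq:J}
|J_i|\ge|S_i|+(\beta+\theta)N,\qquad J_i\cap S_i=\emptyset,\qquad |D_i|\le N/2 .
\end{equation}
Then $N\ge|J_i|+|S_i|\ge2|S_i|+(\beta+\theta)N$, and hence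
\begin{equation}\label{eq:W}
|V\setminus S_i|\ge\tfrac12(1+\beta+\theta)N .
\end{equation}
Number the colors so that the barrier colors are $1,\dots,m$ (possibly $m=0$) and $|S_1|\le\dots\le|S_m|$. Since $|I_l|>|S_l|+\theta N$,
\begin{equation}\label{eq:order}
|I_l\setminus S_j|>\theta N\qquad\text{for } 1\le j\le l\le m .
\end{equation}

\subsection{Excluding colors, and seeds}

A set $T\subseteq V$ \emph{excludes} color $i$ if it contains two distinct vertices that are not adjacent in $\Gamma_i$. This happens in the following two situations.
\begin{itemize}
\item[(E1)] $T$ meets both $D_i$ and $V\setminus D_i$.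
\item[(E2)] $T$ contains a vertex $x\in I_i$ and a vertex $y\ne x$ with $y\notin S_i$.
\end{itemize}
In (E2) the vertex $y$ may itself lie in $I_i$. An $r$-clique of $\Gamma$ that excludes all colors contradicts the hypothesis of the lemma, and this is what we look for.

Call a subset of $V$ \emph{large} if it has at least $\delta N$ elements and \emph{small} otherwise. If $T$ is a clique of $\Gamma$ with at most $r-1$ vertices and $X$ is large, then some vertex of $X\setminus T$ is adjacent in $\Gamma$ to all of $T$, because the vertices of $T$ rule out at most $(r-1)\varepsilon_1N<\delta N$ candidates, themselves included. So if we pick at most $r$ vertices one after another, each from a large set that may depend on the earlier picks, we can make them distinct and pairwise adjacent in $\Gamma$. All picks below are made in this way. This is the only use of the hypothesis on non-neighbors.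

Once a starting vertex is available, every further color costs one vertex. To say this precisely, for a set $R$ of colors let $S(R)=S_q$, where $q$ is the largest barrier color in $R$, and let $S(R)=\emptyset$ if $R$ contains no barrier color. A \emph{seed for a set $H$ of colors} is a clique $T_0$ of $\Gamma$ such that, with $R=\{1,\dots,k\}\setminus H$,
\begin{itemize}
\item[(S1)] $|T_0|\le|H|+r-k$,
\item[(S2)] $T_0$ excludes every color in $H$,
\item[(S3)] $T_0$ contains a vertex outside $S(R)$.
\end{itemize}

\begin{lemma}\label{lem:seed}
There is no seed.
\end{lemma}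

\begin{proof}
Let $T_0$ be a seed for $H$ and let $w\in T_0\setminus S(R)$. We extend $T_0$ by $|R|$ picks; by (S1) the total is at most $|H|+r-k+|R|=r$. Let $l_1<\dots<l_a$ be the barrier colors in $R$. Pick a chain $v_1\in I_{l_1}$ and $v_{b+1}\in I_{l_{b+1}}\setminus S_{l_b}$ for $1\le b<a$; these sets are large by \eqref{eq:order}. By (E2), $v_b$ and $v_{b+1}$ exclude $l_b$ for $b<a$, and $v_a$ and $w$ exclude $l_a$. For each cut color $i\in R$ pick a vertex on the side of $(D_i,V\setminus D_i)$ that does not contain $w$; both sides have at least $\theta N$ vertices, and (E1) excludes $i$. The resulting clique excludes all colors. Further picks from $V$ extend it to an $r$-clique of $\Gamma$ that is a clique in no $\Gamma_i$, a contradiction.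
\end{proof}

The case $k<r$ is now immediate. Take $H=\emptyset$. By \eqref{eq:W} there is a vertex outside $S(R)$, and it alone is a seed, since $1\le r-k$.

From now on $k=r$ and $\beta=\frac1{2r-1}$. Condition (S1) reads $|T_0|\le|H|$: we need a clique that excludes as many colors as it has vertices. This is the saved vertex of Example~\ref{ex:model}.

\subsection{Only cut colors}

Suppose $m=0$. Then (S3) asks only that the seed be nonempty, and we find a seed $\{y,z\}$ for $H=\{1,2\}$. If $D_1\cap D_2$ and $V\setminus(D_1\cup D_2)$ are both large, pick $y$ from the first and $z$ from the second. Otherwise we claim that $D_1\setminus D_2$ and $D_2\setminus D_1$ are large, and we pick $y$ from the first and $z$ from the second. If $D_1\cap D_2$ is small, both differences have at least $(\beta+\theta-\delta)N\ge\delta N$ elements. If $V\setminus(D_1\cup D_2)$ is small, then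
\[
|D_1\setminus D_2|=|V\setminus D_2|-|V\setminus(D_1\cup D_2)|\ge N/2-\delta N\ge\delta N,
\]
and the same computation applies with $1$ and $2$ exchanged. In each case $y$ and $z$ are separated by both cuts, so (E1) excludes $1$ and $2$. This contradicts Lemma~\ref{lem:seed}.

\subsection{A digraph on the barrier colors}

Let $m\ge1$ and write $t=m$ for the barrier color with the largest set $S_t$. A vertex in $I_l\setminus S_j$ does two jobs in (E2): it plays $x$ for color $l$ and $y$ for color $j$. The chain in Lemma~\ref{lem:seed} uses this along a path of colors, and needs one extra vertex at the end. If the path closes up to a cycle, no extra vertex is needed. So define a digraph $\mathcal D$ on $\{1,\dots,m\}$: for $j\ne l$,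
\[
j\to l\quad\text{if and only if}\quad I_l\setminus S_j\text{ is large.}
\]
By \eqref{eq:order}, $j\to l$ whenever $j<l$; in particular any two vertices of $\mathcal D$ are joined by at least one arc. A digraph is \emph{strongly connected} if every vertex can be reached from every other by a directed path. The \emph{strong component} of a vertex $v$ is the set of vertices that can reach $v$ and be reached from $v$; it induces a strongly connected digraph. Two opposite arcs count as a directed cycle of length $2$.

\begin{lemma}\label{lem:ham}
A strongly connected digraph on a set $P$ with $|P|\ge2$, in which any two vertices are joined by at least one arc, has a directed cycle through all its vertices.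
\end{lemma}

\begin{proof}
A directed cycle exists by strong connectivity; let $Z$ be a longest one, and let $v\in P\setminus Z$. If $a\to a'$ is an arc of $Z$, then $a\to v\to a'$ would lengthen $Z$. So $a\to v$ implies $v\not\to a'$, and hence $a'\to v$. Going around $Z$, we see that if some vertex of $Z$ sends an arc to $v$, then all do, and $v$ sends no arc to $Z$. Let $X$ be the set of such vertices $v$. Every vertex of $Y=P\setminus(Z\cup X)$ receives no arc from $Z$ and therefore sends an arc to every vertex of $Z$. Suppose $X\cup Y\neq\emptyset$. Some arc leaves $Z$, and it ends in $X$, so $X\ne\emptyset$. Some arc $u\to w$ leaves $X$, and it does not end in $Z$, so $w\in Y$. Replacing an arc $a\to a'$ of $Z$ by $a\to u\to w\to a'$ lengthens $Z$, a contradiction.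
\end{proof}

We distinguish two cases according to whether $t$ lies on a cycle of $\mathcal D$, that is, whether $t$ sends out an arc.

\subsection{Case I: $t\to l$ for some $l<t$}

Any cycle of $\mathcal D$ gives a clique with (S1) and (S2). The difficulty is (S3), since the remaining colors could have a large set $S(R)$ that swallows all picks. We therefore use a cycle through all the top colors.

Let $P$ be the strong component of $t$. Then $|P|\ge2$, because $t\to l\to t$. Moreover $P=\{p,p+1,\dots,t\}$ for some $p$: if $j\in P$ and $j<l<t$, then $t$ reaches $j$ and $j\to l\to t$, so $l\in P$. By Lemma~\ref{lem:ham}, $\mathcal D[P]$ has a directed cycle through all of $P$. Let $\pi(l)\ne l$ be the predecessor of $l$ on it, so $I_l\setminus S_{\pi(l)}$ is large. Take $H=P$. The barrier colors in $R$ are $1,\dots,p-1$, so $S(R)=S_{p-1}$ if $p>1$ and $S(R)=\emptyset$ if $p=1$. Put $j=\pi(t)$.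

We claim that $I_t\setminus(S_j\cup S(R))$ is large. For $p=1$ this is the arc $j\to t$. Let $p>1$. Since $p-1\to l$ for all $l\in P$ while $p-1\notin P$, no arc goes from $P$ to $p-1$:
\[
|I_{p-1}\setminus S_l|<\delta N\qquad\text{for all }l\in P .
\]
With $l=t$ this gives $|I_{p-1}\cap I_t|<\delta N$, as $I_t\cap S_t=\emptyset$. With $l=j$ it gives $|I_{p-1}\cap S_j|>|I_{p-1}|-\delta N$. If $I_t\setminus(S_j\cup S_{p-1})$ were small, then $|I_t\cap S_j|>|I_t|-|S_{p-1}|-\delta N$, and
\begin{align*}
|S_j|&\ge|I_t\cap S_j|+|I_{p-1}\cap S_j|-|I_{p-1}\cap I_t|\\
&>|I_t|+\bigl(|I_{p-1}|-|S_{p-1}|\bigr)-3\delta N>|I_t|+(\theta-3\delta)N>|I_t|>|S_t| ,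
\end{align*}
contrary to $|S_j|\le|S_t|$. This proves the claim.

Pick $v_t\in I_t\setminus(S_j\cup S(R))$ and $v_l\in I_l\setminus S_{\pi(l)}$ for $l\in P\setminus\{t\}$. The clique $T_0=\{v_l:l\in P\}$ has $|H|$ vertices. Every color in $P$ has the form $\pi(l)$ with $l\in P$, and it is excluded by $v_{\pi(l)}\in I_{\pi(l)}$ and $v_l\notin S_{\pi(l)}$. Finally $v_t\notin S(R)$. So $T_0$ is a seed, contrary to Lemma~\ref{lem:seed}.

\subsection{Case II: $t$ sends out no arc}

This case includes $m=1$. The assumption says
\begin{equation}\label{eq:case2}
|I_i\setminus S_t|<\delta N\qquad\text{for every color } i\ne t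
\end{equation}
(for cut colors $I_i=\emptyset$). We follow Example~\ref{ex:model} with $t$ in the role of color $3$ and the sets $J_i$, $i\ne t$, in the role of $D_1,D_2$: they lie almost inside $S_t$ (Claim~1 and \eqref{eq:case2}) and are almost disjoint (Claims~2--4). Each claim is proved by building a seed for a set $H$ containing $t$ if the claim fails. By \eqref{eq:order},
\begin{equation}\label{eq:It}
|I_t\setminus S_j|>\theta N\ \text{ for every color } j,\qquad |I_t\setminus S(R)|>\theta N\ \text{ for every set } R \text{ of colors.}
\end{equation}

\medskip\noindent\textbf{Claim 1.} \emph{$D_i\setminus S_t$ is small for every color $i\ne t$.}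

\smallskip
Suppose not. Let $H=\{t,i\}$, $Y=I_t\setminus S(R)$ and $W=V\setminus S_t$. The set $W\cap D_i$ is large by assumption. The set $W\setminus D_i$ is large because \eqref{eq:W} and $|D_i|\le N/2$ give $|W\setminus D_i|\ge\theta N/2$. Since $|Y|>\theta N\ge2\delta N$, one of $Y\cap D_i$ and $Y\setminus D_i$ is large. Pick $y$ from it, and pick $z\in W$ on the other side of $(D_i,V\setminus D_i)$. Then $i$ is excluded by (E1), $t$ is excluded since $y\in I_t$ and $z\notin S_t$, and $y\notin S(R)$. So $\{y,z\}$ is a seed, and Claim~1 follows.

\medskip
Since $I_t\cap D_i\subseteq D_i\setminus S_t$, Claim~1 gives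
\begin{equation}\label{eq:ItD}
|I_t\cap D_i|<\delta N\qquad\text{for } i\ne t .
\end{equation}
In the remaining claims $i\ne l$ are two colors different from $t$, and $H=\{t,i,l\}$. We pick three vertices $x,y,z$ with $y,z\in I_t$, so that (S1) holds and $t$ is excluded by (E2). It remains to exclude $i$ and $l$, for which the vertex $x$ serves twice, and to verify (S3).

\medskip\noindent\textbf{Claim 2.} \emph{$D_i\cap D_l$ is small.}

\smallskip
Otherwise pick $x\in D_i\cap D_l$, $y\in I_t\setminus(S(R)\cup D_i\cup D_l)$ and $z\in I_t$. The set for $y$ has at least $(\theta-2\delta)N\ge\delta N$ elements by \eqref{eq:It} and \eqref{eq:ItD}. The pair $x,y$ excludes $i$ and $l$ by (E1), and $y\notin S(R)$.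

\medskip\noindent\textbf{Claim 3.} \emph{$D_i\cap I_l$ is small.}

\smallskip
Otherwise pick $x\in D_i\cap I_l$, $y\in I_t\setminus(S_l\cup D_i)$ and $z\in I_t\setminus S(R)$. The set for $y$ has at least $(\theta-\delta)N$ elements. The pair $x,y$ excludes $i$ by (E1) and $l$ by (E2), and $z\notin S(R)$.

\medskip\noindent\textbf{Claim 4.} \emph{$I_i\cap I_l$ is small.}

\smallskip
Suppose not; then $i$ and $l$ are barrier colors. If $R$ contains no barrier color, pick $x\in I_i\cap I_l$, $y\in I_t\setminus S_i$ and $z\in I_t\setminus S_l$. Then $x,y$ exclude $i$ and $x,z$ exclude $l$ by (E2), and (S3) is automatic.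

Now let $S(R)=S_q$ with $q\in R$ a barrier color. The difficulty is that each of the three sets $S_i,S_l,S_q$ must be avoided by some vertex, while only $y$ and $z$ are free. Either one of them avoids two of the sets, or $x$ must help.

Suppose that $I_t\setminus(S_a\cup S_b)$ is large for some labeling $\{a,b,c\}=\{i,l,q\}$. Pick $x\in I_i\cap I_l$, $y\in I_t\setminus(S_a\cup S_b)$ and $z\in I_t\setminus S_c$. Each of $S_i,S_l,S_q$ misses $y$ or $z$. Together with $x$ this excludes $i$ and $l$ by (E2), and it gives (S3).

Otherwise all three sets $I_t\setminus(S_a\cup S_b)$ are small. A vertex of $I_t$ in at most one of $S_i,S_l,S_q$ belongs to one of these three sets, so all but fewer than $3\delta N$ vertices of $I_t$ lie in at least two of $S_i,S_l,S_q$. Hence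
\[
|S_i|+|S_l|+|S_q|\ge2|I_t|-6\delta N\ge2|S_t|+(2\theta-6\delta)N .
\]
For $a\in\{i,l,q\}$, \eqref{eq:case2} gives $|I_a\cap S_t|\ge|I_a|-\delta N\ge|S_a|+(\theta-\delta)N$. Summing over $a$,
\[
|I_i\cap S_t|+|I_l\cap S_t|+|I_q\cap S_t|\ge2|S_t|+(5\theta-9\delta)N .
\]
A vertex of $S_t$ is counted at most twice on the left unless it lies in all of $I_i,I_l,I_q$, when it is counted three times. So $|I_i\cap I_l\cap I_q|\ge(5\theta-9\delta)N\ge\delta N$. Pick $x\in I_i\cap I_l\cap I_q$, $y\in I_t\setminus S_i$ and $z\in I_t\setminus S_l$. Then $x,y$ exclude $i$ and $x,z$ exclude $l$, and $x\notin S_q$ because $x\in I_q$. In every case $\{x,y,z\}$ is a seed, and Claim~4 follows.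

\medskip\noindent\textbf{The count.} For distinct colors $i,l\ne t$, the set $J_i\cap J_l$ is the union of $D_i\cap D_l$, $D_i\cap I_l$, $I_i\cap D_l$ and $I_i\cap I_l$, so $|J_i\cap J_l|\le4\delta N$ by Claims~2--4. By Claim~1 and \eqref{eq:case2}, $|J_i\setminus S_t|\le2\delta N$. There are $r-1$ colors other than $t$, and $|J_i|\ge(\beta+\theta)N$ by \eqref{eq:J}. Therefore
\begin{align*}
|S_t|&\ge\sum_{i\ne t}|J_i\cap S_t|-\binom{r-1}2\,4\delta N\\
&\ge(r-1)(\beta+\theta)N-2(r-1)\delta N-2(r-1)(r-2)\delta N\\
&=(r-1)\beta N+(r-1)\bigl(\theta-2(r-1)\delta\bigr)N\ \ge\ (r-1)\beta N ,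
\end{align*}
where the last step uses $\theta=2r\delta$. By \eqref{eq:J} for color $t$,
\[
N\ge|J_t|+|S_t|\ge2|S_t|+(\beta+\theta)N\ge(2r-1)\beta N+\theta N=N+\theta N ,
\]
a contradiction. This is the only place where the value $\beta=\frac1{2r-1}$ is needed. The proof of Lemma~\ref{lem:clique} is complete.

\section{The reduced graphs}\label{sec:reduced}

For a graph $G$ and disjoint nonempty vertex sets $A,B$, the \emph{density} $\rho_G(A,B)$ is the number of edges of $G$ between $A$ and $B$ divided by $|A||B|$. The pair $(A,B)$ is \emph{$\varepsilon$-regular in $G$} if $|\rho_G(A',B')-\rho_G(A,B)|\le\varepsilon$ for all $A'\subseteq A$ and $B'\subseteq B$ with $|A'|\ge\varepsilon|A|$ and $|B'|\ge\varepsilon|B|$. We use the many-color regularity lemma \cite[Theorem 1.18]{KS} in the following form. For every $\varepsilon'>0$ and all integers $c,N_0\ge1$ there is $N_1$ such that for large $n$ and every coloring of the edges of $K_n$ with $c$ colors, the vertex set has a partition $V_0,V_1,\dots,V_N$ with $N_0\le N\le N_1$, $|V_0|\le\varepsilon'n$ and $|V_1|=\dots=|V_N|$, in which all but at most $\varepsilon'N^2$ pairs $(V_a,V_b)$, $1\le a<b\le N$,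 are $\varepsilon'$-regular in every color class. The sets $V_1,\dots,V_N$ are the \emph{clusters}.

\subsection*{Constants}
Let $d=\frac1{2k}\le\frac12$ and choose $\varepsilon>0$ with
\begin{equation}\label{eq:eps}
4\sqrt\varepsilon\le\varepsilon_1,\qquad 16\varepsilon\le d,\qquad \sqrt\varepsilon+\varepsilon+\frac{12\varepsilon}d\le\eta .
\end{equation}
Let $N_1$ be given by the regularity lemma for $\varepsilon'=\varepsilon/2^k$, $c=2^k$ and $N_0=\lceil1/\varepsilon\rceil$, and put
\[
\gamma=\frac14\Bigl(\frac{1-\varepsilon}{N_1}\Bigr)^r,\qquad \kappa=N_1(2N_1+2).
\]
These numbers depend only on $r,k,\eta$. Let $n$ be so large that the regularity lemma applies, that $r^2n^2\le\gamma n^r$ (possible since $r\ge3$), and that $\varepsilon(1-\varepsilon)n/N_1\ge4N_1+3\kappa+10$. Let $\mathcal H$ be as in Theorem~\ref{thm:main}, with shadow graphs $G_1,\dots,G_k$.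

\subsection*{The partition}
The shadow graphs overlap, so they do not form a coloring. Color each pair $uv$ by the set $\{i:uv\in E(G_i)\}$ and apply the regularity lemma to these $2^k$ classes. Each $G_i$ is a union of classes, and densities add over classes. If every class is $(\varepsilon/2^k)$-regular on a pair of clusters, the deviations add up to at most $\varepsilon$, so the pair is $\varepsilon$-regular in every $G_i$; call such a pair \emph{regular}. We obtain clusters $V_1,\dots,V_N$ of a common size $L$ with $1/\varepsilon\le N\le N_1$, $NL\ge(1-\varepsilon)n$, and at most $\varepsilon N^2$ pairs that are not regular. Since $L\ge(1-\varepsilon)n/N_1$, we have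
\begin{equation}\label{eq:L}
\varepsilon L\ge4N_1+3\kappa+10 ,
\end{equation}
and by \eqref{eq:bad} the number of bad sets is at most $2\gamma n^r\le L^r/2$.

At most $\sqrt\varepsilon N$ clusters lie in more than $2\sqrt\varepsilon N$ non-regular pairs, since each such pair involves two clusters and $\sqrt\varepsilon N\cdot2\sqrt\varepsilon N=2\varepsilon N^2$. Discard them. Let $\Gamma$ be the graph on the indices of the remaining $N'\ge(1-\sqrt\varepsilon)N\ge\frac34N$ clusters whose edges are the regular pairs. As $\sqrt\varepsilon N\ge1$, every vertex of $\Gamma$ has at most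
\[
2\sqrt\varepsilon N+1\le3\sqrt\varepsilon N\le4\sqrt\varepsilon N'\le\varepsilon_1N'
\]
non-neighbors, counting itself.

\subsection*{The graphs $\Gamma_i$}
Call an $r$-clique of $\Gamma$ \emph{$i$-dense} if every two of its clusters have density at least $d$ in $G_i$. Every $r$-clique $Q$ of $\Gamma$ is $i$-dense for some $i$. Indeed, of the $L^r$ sets with one vertex in each cluster of $Q$, at least $L^r/2$ are not bad, so at least $dL^r$ are good of one color $i$. For two clusters $V_a,V_b$ of $Q$, each pair in $V_a\times V_b$ lies in $L^{r-2}$ of the $L^r$ sets, so at least $dL^2$ pairs lie in a good set of color $i$ and are edges of $G_i$.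

Let $\Gamma_i$ consist of the edges of $\Gamma$ that lie in some $i$-dense $r$-clique. Then every $r$-clique of $\Gamma$ is a clique in some $\Gamma_i$. We keep only edges in $i$-dense cliques, rather than all dense pairs, because then every edge of $\Gamma_i$ lies in a triangle of $\Gamma_i$, as $r\ge3$. Triangles will give cycles of both parities, which is what fails in the example of Remark~\ref{rem:hyp}.

By Lemma~\ref{lem:clique}, applied with $N'$ in place of $N$, there are a color $i$, a component $C$ of $\Gamma_i$ and a matching $\mathcal M$ in $\Gamma_i[C]\times K_2$ of size $\nu$, where $\mu N'\le\nu\le|C|\le N_1$. Fix them and write $G=G_i$; below $N(w)$ is the neighborhood of $w$ in $G$. Since $\nu>0$, the connected graph $\Gamma_i[C]$ has an edge and hence a triangle. Regularity is used only through the following two facts, valid for $ab\in E(\Gamma_i)$ and $B\subseteq V_b$ with $|B|\ge\varepsilon L$.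
\begin{itemize}
\item[(R1)] If $A\subseteq V_a$ and $|A|\ge\varepsilon L$, then $\rho_G(A,B)\ge d-\varepsilon>0$; in particular $G$ has an edge between $A$ and $B$.
\item[(R2)] Fewer than $\varepsilon L$ vertices of $V_a$ have fewer than $(d-\varepsilon)|B|$ neighbors in $B$.
\end{itemize}
Fact (R1) is the definition of regularity together with $\rho_G(V_a,V_b)\ge d$. For (R2), the set $A$ of such vertices is empty or has $\rho_G(A,B)<d-\varepsilon$, so $|A|<\varepsilon L$ by (R1).

\section{Cycles of all lengths}\label{sec:cycles}

We show that $G$ has a cycle of every length $\ell$ with $3\le\ell\le(\mu-\eta)n$. Short cycles wind around a triangle of clusters. Long cycles consist of long paths inside the matched pairs of half-clusters and short connecting paths. Let $h=\lfloor L/2\rfloor$. From \eqref{eq:eps} and \eqref{eq:L} we have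
\begin{equation}\label{eq:small}
\varepsilon\le\frac d{16}\le\frac1{32},\qquad \kappa\le\frac{\varepsilon L}3,\qquad \lceil\varepsilon L\rceil\le2\varepsilon L,\qquad h\ge\frac L3,\qquad (d-\varepsilon)h\ge5\varepsilon L .
\end{equation}

\subsection{Lifting walks}

A walk in $\Gamma_i$ may repeat clusters, but clusters are large, so a short walk lifts to a path of $G$.

\begin{lemma}\label{lem:lift}
Let $c_0c_1\dots c_q$, $q\ge1$, be a walk in $\Gamma_i$. Let $A\subseteq V_{c_0}$ and $B\subseteq V_{c_q}$ with $|A|,|B|\ge\frac d4L$, and let $F$ be a set of vertices with $|F|+q+1\le\varepsilon L$. Then $G$ has a path $w_0w_1\dots w_q$ that avoids $F$, with $w_s\in V_{c_s}$ for all $s$, $w_0\in A$ and $w_q\in B$.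
\end{lemma}

\begin{proof}
Let $A_0=A\setminus F$, so $|A_0|\ge(\frac d4-\varepsilon)L\ge\varepsilon L$. For $s=0,\dots,q-2$, suppose that $A_s\subseteq V_{c_s}$ has at least $\varepsilon L$ elements and avoids $F$ and $w_0,\dots,w_{s-1}$. By (R2) some $w_s\in A_s$ has at least $(d-\varepsilon)L$ neighbors in $V_{c_{s+1}}$. Put
\[
A_{s+1}=\bigl(N(w_s)\cap V_{c_{s+1}}\bigr)\setminus\bigl(F\cup\{w_0,\dots,w_s\}\bigr);
\]
then $|A_{s+1}|\ge(d-2\varepsilon)L\ge\varepsilon L$. Finally, $A_{q-1}$ and $B\setminus(F\cup\{w_0,\dots,w_{q-2}\})$ lie in the distinct clusters $V_{c_{q-1}},V_{c_q}$ and have at least $\varepsilon L$ elements each, so (R1) gives an edge $w_{q-1}w_q$ between them.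
\end{proof}

\subsection{Short cycles: $3\le\ell\le4N_1+\kappa$}

A triangle of $\Gamma_i[C]$ has a closed walk $c_0c_1\dots c_{\ell-1}c_0$ of length $\ell$: go back and forth along one edge, and once around the triangle if $\ell$ is odd. By (R2), all but fewer than $2\varepsilon L<L$ vertices of $V_{c_0}$ have at least $(d-\varepsilon)L\ge\frac d4L$ neighbors in each of $V_{c_1}$ and $V_{c_{\ell-1}}$; let $w_0$ be such a vertex. Apply Lemma~\ref{lem:lift} to the walk $c_1\dots c_{\ell-1}$, of length $q=\ell-2\ge1$, with $A=N(w_0)\cap V_{c_1}$, $B=N(w_0)\cap V_{c_{\ell-1}}$ and $F=\{w_0\}$; here $|F|+q+1=\ell\le\varepsilon L$ by \eqref{eq:L}. The path and $w_0$ form a cycle of length $\ell$ in $G$.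

\subsection{Paths of prescribed length in a pair}

A greedy path can get stuck at a vertex whose neighbors are all used, and it must end at a prescribed vertex $y$. We deal with the first problem by moving only to vertices with many unused neighbors, and with the second by reserving neighbors of $y$ at the start. Let
\[
s_{\max}=\Bigl\lfloor h-\frac{5\varepsilon}dL\Bigr\rfloor ,
\]
which is nonnegative because $5\varepsilon/d\le\frac5{16}<\frac13$.

\begin{lemma}\label{lem:pair}
Let $ab\in E(\Gamma_i)$, $X\subseteq V_a$ and $Y\subseteq V_b$ with $|X|=|Y|=h$. Let $U$ be a set of at most $\kappa$ vertices, let $x\in X\cap U$ have at least $(d-\varepsilon)h$ neighbors in $Y$, and let $y\in Y\cap U$ have at least $(d-\varepsilon)h$ neighbors in $X$. Then for every integer $s$ with $0\le s\le s_{\max}$, the graph $G[X\cup Y]$ has a path from $x$ to $y$ with exactly $2s+4$ vertices whose interior avoids $U$.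
\end{lemma}

\begin{proof}
By \eqref{eq:small}, $(d-\varepsilon)h-\kappa\ge\lceil\varepsilon L\rceil$, so we can reserve a set $B\subseteq(N(y)\cap X)\setminus U$ with $|B|=\lceil\varepsilon L\rceil$. We grow a path from $x$ in steps, each adding a vertex of $Y$ and then a vertex of $X$. At any moment let $X^\circ$ and $Y^\circ$ be the sets of vertices of $X\setminus(U\cup B)$ and of $Y\setminus U$ that are not on the path. We maintain that the current endpoint $p\in X$ satisfies $|N(p)\cap Y^\circ|\ge\varepsilon L$. At the start $p=x$ and $|N(x)\cap Y^\circ|\ge(d-\varepsilon)h-\kappa\ge\varepsilon L$.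

Before each of the first $s$ steps, fewer than $s_{\max}$ vertices have been added on either side. Using $d\le\frac12$ and \eqref{eq:small},
\[
|Y^\circ|\ge\frac{5\varepsilon}dL-\kappa\ge\frac{4\varepsilon}dL,\qquad
|X^\circ|\ge\frac{5\varepsilon}dL-\kappa-\lceil\varepsilon L\rceil\ge10\varepsilon L-3\varepsilon L\ge2\varepsilon L .
\]
By (R2), the set $X^+$ of vertices of $X^\circ$ with at least $(d-\varepsilon)|Y^\circ|$ neighbors in $Y^\circ$ has at least $\varepsilon L$ elements. By (R1) there is an edge $wu$ with $w\in N(p)\cap Y^\circ$ and $u\in X^+$. Append $w$ and $u$. The new endpoint $u$ has at least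
\[
(d-\varepsilon)|Y^\circ|-1\ge\frac{15}{16}d\cdot\frac{4\varepsilon}dL-1=\frac{15}4\varepsilon L-1\ge\varepsilon L
\]
neighbors in $Y^\circ\setminus\{w\}$, so the invariant is restored. After $s$ steps, (R1) gives an edge $wu$ with $w\in N(p)\cap Y^\circ$ and $u\in B$. Append $w$, $u$ and $y$. The path has $1+2s+3$ vertices.
\end{proof}

\subsection{Long cycles: $4N_1+\kappa\le\ell\le2\nu s_{\max}$}

For each $a\in C$ choose disjoint sets $V_a',V_a''\subseteq V_a$ of size $h$. Write the edges of $\mathcal M$ as $a_j'b_j''$, $1\le j\le\nu$, with indices read modulo $\nu$, and put $X_j=V'_{a_j}$, $Y_j=V''_{b_j}$. Then $a_jb_j\in E(\Gamma_i)$, and the $2\nu$ sets $X_j,Y_j$ are pairwise disjoint because $\mathcal M$ is a matching. Let $X_j^*$ be the set of vertices of $X_j$ with at least $(d-\varepsilon)h$ neighbors in $Y_j$, and $Y_j^*$ the set of vertices of $Y_j$ with at least $(d-\varepsilon)h$ neighbors in $X_j$. By (R2) both have at least $h-\varepsilon L\ge(\frac13-\frac1{32})L\ge\frac d4L$ elements.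

\emph{Connecting walks.} Between any two vertices of $C$ there is a walk in $\Gamma_i[C]$ of either prescribed parity whose length $q$ satisfies $1\le q\le2N+1$. Take a path to a vertex $c$ of a triangle and a path from $c$ to the target, each of length at most $N-1$; insert a tour of the triangle at $c$ if the parity is wrong, and a step back and forth if the length would be $0$. This is where both the connectivity of $C$ and the triangle are used. Choose such walks from $b_j$ to $a_{j+1}$, of lengths $q_j$, with arbitrary parities for $j<\nu$ and with the parity of $q_\nu$ chosen so that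
\[
\ell_0:=4\nu+\sum_{j=1}^\nu(q_j-1)\equiv\ell\pmod2 .
\]

\emph{Connecting paths.} Apply Lemma~\ref{lem:lift} to these walks for $j=1,\dots,\nu$ in turn, with $A=Y_j^*$, $B=X_{j+1}^*$ and $F$ the set of vertices used so far. The total number of vertices is at most $\nu(2N+2)\le\kappa\le\varepsilon L$, so the lemma applies each time. We obtain disjoint paths $Q_j$ with $q_j+1$ vertices from some $y_j\in Y_j^*$ to some $x_{j+1}\in X_{j+1}^*$. Let $U$ be the union of their vertex sets; $|U|\le\kappa$.

\emph{The cycle.} Since $\ell_0\le4N_1+\kappa\le\ell\le2\nu s_{\max}$, the number $(\ell-\ell_0)/2$ is an integer between $0$ and $\nu s_{\max}$. Write it as $s_1+\dots+s_\nu$ with integers $0\le s_j\le s_{\max}$. Lemma~\ref{lem:pair} gives paths $P_j$ from $x_j$ to $y_j$ in $G[X_j\cup Y_j]$ with $2s_j+4$ vertices and interior outside $U$. They are pairwise disjoint and meet the paths $Q_1,\dots,Q_\nu$ only in their endpoints. So $P_1Q_1P_2Q_2\cdots P_\nu Q_\nu$ is a cycle of $G$, and its length is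
\[
\sum_{j=1}^\nu(2s_j+4)+\sum_{j=1}^\nu(q_j-1)=\ell_0+2\sum_{j=1}^\nu s_j=\ell .
\]

\subsection{End of the proof of Theorem~\ref{thm:main}}

The two ranges together cover every $\ell$ with $3\le\ell\le2\nu s_{\max}$. We have $s_{\max}\ge\frac L2-2-\frac{5\varepsilon}dL$, and $4\le2\varepsilon L/d$ because $\varepsilon L\ge10\ge2d$. Hence $2s_{\max}\ge(1-\frac{12\varepsilon}d)L$. With $\nu\ge\mu(1-\sqrt\varepsilon)N$, $NL\ge(1-\varepsilon)n$ and \eqref{eq:eps},
\[
2\nu s_{\max}\ge\mu(1-\sqrt\varepsilon)\Bigl(1-\frac{12\varepsilon}d\Bigr)(1-\varepsilon)\,n\ge\mu\Bigl(1-\sqrt\varepsilon-\varepsilon-\frac{12\varepsilon}d\Bigr)n\ge(\mu-\eta)n .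
\]
So $G_i$ contains cycles of all lengths $\ell$ with $3\le\ell\le(\mu-\eta)n=(1-\beta-2\eta)n$, and by Lemma~\ref{lem:hall} color $i$ contains Berge cycles of all these lengths. By the reduction at the start of Section~\ref{sec:shadow}, this proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{Source}
\emph{The 3-Colour Ramsey Number of a 3-Uniform Berge Cycle},
\texttt{http://web.cs.wpi.edu/\~{}gsarkozy/Cikkek/47.pdf}.

\bibitem{FS}
Faudree and Schelp, Discrete Math. 8 (1974).

\bibitem{KS}
Koml\'os and Simonovits, \emph{Szemer\'edi's regularity lemma and its applications in graph theory}.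

\bibitem{Rosta}
Rosta, J. Combin. Theory Ser. B 15 (1973).

\end{thebibliography}
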